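# Radicals of crossed products with finite dimensional semisimple Hopf algebras

## 1. Graded algebras and the smash product with $(kG)^*$

Let $k$ be a field, $G$ a finite group, and $A=\bigoplus_{g\in G}A_g$ a $G$-graded associative $k$-algebra with $1$ (so $1\in A_1$). Write $a=\sum_g a_g$ for the decomposition into homogeneous components. Let $p_g$ ($g\in G$) be the functions $p_g(x)=\delta_{g,x}$ on $G$, a basis of $(kG)^*$. On $B=A\otimes (kG)^*$, with elements written $a\#p_g$, put
$$(a\#p_g)(b\#p_h)=a\,b_{gh^{-1}}\#p_h .\tag{1}$$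
This is associative: both ways of multiplying $a\#p_g$, $b\#p_h$, $c\#p_l$ give $a\,b_{gh^{-1}}c_{hl^{-1}}\#p_l$. The unit is $1\#1=\sum_g 1\#p_g$. The map $a\mapsto a\#1$ embeds $A$ as a subalgebra, and $(a\#1)(b\#p_h)=ab\#p_h$.

Recall the vocabulary. A ring is *semiprimitive* if its Jacobson radical $J$ is $0$, and *semiprime* if it has no nonzero nilpotent ideal (equivalently, no nonzero ideal of square zero). In a ring with $1$, a right ideal $L$ such that $1-x$ has a right inverse for every $x\in L$ is contained in $J$.

**Proposition 1.** If $A$ is semiprimitive (resp. semiprime), then so is $B=A\#(kG)^*$.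

**Step 1: a group acts on $B$.** For $x\in G$ put $x(a\#p_g)=a\#p_{gx^{-1}}$. This is an algebra automorphism of $B$, because $(gx^{-1})(hx^{-1})^{-1}=gh^{-1}$ in (1). It fixes $A\#1$ pointwise.

**Step 2: $G$-stable ideals come from $A$.** Let $P$ be a $G$-stable ideal of $B$ and let $b=\sum_g a_{(g)}\#p_g\in P$. By (1), $b(1\#p_g)=a_{(g)}\#p_g$, so $a_{(g)}\#p_g\in P$. Apply all $x\in G$ and add up: $a_{(g)}\#1\in P$. Hence $P=(P\cap A)\#(kG)^*$.

**Step 3: the semiprimitive case.** Every automorphism preserves $J(B)$, so $J(B)=\mathfrak b\#(kG)^*$ with $\mathfrak b=J(B)\cap A$. If $x\in\mathfrak b$, there is $w=\sum_g w_{(g)}\#p_g$ with $(1-x)w=1\#1=\sum_g1\#p_g$, so $(1-x)w_{(g)}=1$. Thus $\mathfrak b$ is an ideal of $A$ whose elements $x$ have $1-x$ right invertible, and $\mathfrak b\subseteq J(A)=0$.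

**Step 4: the semiprime case.** Let $N\neq 0$ be an ideal of $B$ with $N^2=0$. Each $gN$ is an ideal of square zero. In a product of $|G|+1$ factors, each from some $gN$, one ideal $gN$ occurs twice, and since it is an ideal the product lies in $(gN)^2=0$. So $P=\sum_g gN$ is a nonzero nilpotent $G$-stable ideal. By Step 2, $P\cap A$ is a nonzero nilpotent ideal of $A$. $\blacksquare$

(The converse fails. For $A=kG$ with basis $u_g$, $u_g$ of degree $g$, the elements $e_{g,h}=u_{gh^{-1}}\#p_h$ satisfy $e_{g,h}e_{h',l}=\delta_{h,h'}e_{g,l}$ by (1). So $B\cong M_{|G|}(k)$ is simple even when $kG$ is not semiprime.)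

What changes when $(kG)^*$ is replaced by a finite dimensional Hopf algebra $H$, and a cocycle is allowed? The group $G$ inside $kG$ is replaced by the dual Hopf algebra $K=H^*$, which acts on the crossed product $B$. Step 2 will survive. Steps 3 and 4 used that $B$ is acted on *by automorphisms*, and this is lost. Take $H=k[\mathbb Z/p]$ with $\operatorname{char}k=p$ and $A=k$: then $B=H=k[x]/(x^p-1)$, and the action of $K=(k[\mathbb Z/p])^*$ on $B$ is given by the projections onto the components of the $\mathbb Z/p$-grading. Here $J(B)=N=(x-1)B$ and $N^p=0$. But the degree $0$ component of $x-1$ is $-1$: neither is $J(B)$ stable under $K$, nor is $KN=B$ nilpotent. This $H$ is not semisimple. So the question is whether semisimplicity of $H$, which says nothing directly about the algebra $K$, makes nilpotent ideals and radicals behave well under the action of $K$.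

## 2. Crossed products and the inner hypothesis

We write $\Delta(h)=\sum h_1\otimes h_2$, and $S$ for the antipode. We use the textbook fact that the antipode of a finite dimensional Hopf algebra is bijective.

**Definition (crossed product).** Let $H$ be a Hopf algebra and $A$ an algebra with $1$. A *weak action* is a linear map $H\otimes A\to A$, $h\otimes a\mapsto h\cdot a$, with $h\cdot(ab)=\sum(h_1\cdot a)(h_2\cdot b)$, $h\cdot1=\varepsilon(h)1$, $1\cdot a=a$. Let $\sigma:H\otimes H\to A$ be linear, invertible in the convolution algebra $\operatorname{Hom}_k(H\otimes H,A)$, normal ($\sigma(h,1)=\sigma(1,h)=\varepsilon(h)1$), and such that for all $h,l,m\in H$, $a\in A$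
$$\sum(h_1\cdot\sigma(l_1,m_1))\,\sigma(h_2,l_2m_2)=\sum\sigma(h_1,l_1)\,\sigma(h_2l_2,m),\tag{2}$$
$$\sum(h_1\cdot(l_1\cdot a))\,\sigma(h_2,l_2)=\sum\sigma(h_1,l_1)\,(h_2l_2\cdot a).$$
The *crossed product* $A\#_\sigma H$ is $A\otimes H$ with the multiplication
$$(a\#h)(b\#l)=\sum a\,(h_1\cdot b)\,\sigma(h_2,l_1)\#h_3l_2 ;\tag{3}$$
it is an associative algebra with identity $1\#1$.

Examples. For $H=kG$, (3) reads $(a\#g)(b\#h)=a(g\cdot b)\sigma(g,h)\#gh$. With $k=A=\mathbb R$, $G=\{1,g\}$, trivial action and $\sigma(g,g)=-1$ (other values $1$) we get $(1\#g)^2=-1$, so $A\#_\sigma H=\mathbb C$. If $\sigma=\varepsilon\otimes\varepsilon$ is trivial, the weak action is an honest action and we write $A\#H$. For $H=(kG)^*$ we have $\Delta(p_g)=\sum_{uv=g}p_u\otimes p_v$; an $H$-action on $A$ as above is a $G$-grading, $p_g\cdot a=a_g$, and (3) becomes (1).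

**Definition (inner).** The weak action is *inner* if there is a convolution invertible $u:H\to A$ with $h\cdot a=\sum u(h_1)\,a\,u^{-1}(h_2)$.

If $A$ is commutative, an inner action is trivial, as $\sum u(h_1)u^{-1}(h_2)=\varepsilon(h)1$. So complex conjugation, viewed as an action of $\mathbb R[\mathbb Z/2]$ on $\mathbb C$, is not inner. Theorem 2.7 of "Crossed Products and Galois Extensions of Hopf Algebras" says: *if $H$ is finite dimensional semisimple, $\sigma$ is invertible, and the weak action is inner, then $A$ semiprimitive (resp. semiprime) implies $A\#_\sigma H$ semiprimitive (resp. semiprime)*. It is also known that the semiprime conclusion holds without the inner hypothesis for $H=(kG)^*$, $G$ a finite group. The problem asks whether the inner hypothesis can be dropped. It can, in both versions.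

**Theorem D.** Let $H$ be a finite dimensional semisimple Hopf algebra over a field $k$ and $A\#_\sigma H$ a crossed product with invertible $\sigma$.

1. $J(A\#_\sigma H)=J_H(A)\#_\sigma H$, where $J_H(A)$ is the largest $H$-stable ideal contained in $J(A)$. Hence if $A$ is semiprimitive, so is $A\#_\sigma H$.
2. $A\#_\sigma H$ is semiprime if and only if $A$ has no nonzero nilpotent $H$-stable ideal. Hence if $A$ is semiprime, so is $A\#_\sigma H$.

Here $\mathfrak a\subseteq A$ is $H$-stable if $h\cdot\mathfrak a\subseteq\mathfrak a$ for all $h$; sums of $H$-stable ideals are $H$-stable, so $J_H(A)$ exists. Semisimplicity of $H$ cannot be dropped: $A=k$ with trivial action and trivial $\sigma$ gives $A\#_\sigma H=H$, and a semiprime finite dimensional algebra is semisimple, since its radical is nilpotent.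

From now on $H$ is finite dimensional and semisimple, and $K=H^*$, with $\langle ff',h\rangle=\sum\langle f,h_1\rangle\langle f',h_2\rangle$, $\langle f,gh\rangle=\sum\langle f_1,g\rangle\langle f_2,h\rangle$, $1_K=\varepsilon$, $\varepsilon_K(f)=\langle f,1\rangle$.

**Definition (module algebra).** An *$H$-module algebra* is an associative algebra $R$, possibly without $1$, with an $H$-module structure such that $h(rr')=\sum(h_1r)(h_2r')$, and $h1=\varepsilon(h)1$ if a unit is part of the structure. Similarly for $K$. A $kG$-module algebra is an algebra with $G$ acting by automorphisms; a $(kG)^*$-module algebra is a $G$-graded algebra.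

## 3. Stable ideals of a crossed product: Theorem D from Theorem C

The replacement for "automorphisms preserve $J(B)$ and move nilpotent ideals to nilpotent ideals" is the following statement.

**Theorem C.** Let $B$ be a unital $K$-module algebra. (i) If $N$ is a nilpotent ideal of $B$, then $KN$ is a nilpotent ideal. (ii) $J(B)$ is $K$-stable.

For $H=(kG)^*$, $K=kG$, this is what Steps 3 and 4 of Section 1 used. In this section we deduce Theorem D from Theorem C. Let $B=A\#_\sigma H$, $\gamma(h)=1\#h$, and identify $A=A\#1$. By normality of $\sigma$, (3) gives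
$$a\gamma(h)=a\#h,\qquad\gamma(h)a=\sum(h_1\cdot a)\gamma(h_2).\tag{4}$$
The map $\rho=\mathrm{id}\otimes\Delta:B\to B\otimes H$, $\rho(b)=\sum b_0\otimes b_1$, is a coaction, and it is multiplicative: both $\rho\big((a\#h)(b\#l)\big)$ and $\rho(a\#h)\rho(b\#l)$ equal $\sum a(h_1\cdot b)\sigma(h_2,l_1)\#h_3l_2\otimes h_4l_3$. If $\rho(b)=b\otimes1$ with $b=\sum a_i\#h_i$, applying $\varepsilon$ to the middle factor of $\sum a_i\otimes\Delta(h_i)=\sum a_i\otimes h_i\otimes1$ gives $b=\sum a_i\varepsilon(h_i)\#1\in A$. So the coinvariants are exactly $A$. Dually, $fb=\sum b_0\langle f,b_1\rangle$ makes $B$ a unital $K$-module algebra. With dual bases $(h_i),(h^i)$ of $H,K$ we have $\rho(b)=\sum_i h^ib\otimes h_i$; so if $P$ is $K$-stable, then $\rho(P)\subseteq P\otimes H$.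

**Lemma 2.** $\gamma$ is convolution invertible, $\gamma^{-1}(h)=\sum\sigma^{-1}(S(h_2),h_3)\#S(h_1)$, and $\rho(\gamma^{-1}(h))=\sum\gamma^{-1}(h_2)\otimes S(h_1)$.

*Proof.* Call the displayed map $\gamma'$. Recall $\Delta(S(h))=\sum S(h_2)\otimes S(h_1)$. Hence $\rho(\gamma'(h))=\sum\sigma^{-1}(S(h_3),h_4)\#S(h_2)\otimes S(h_1)$, which is the last formula for $\gamma'$.

*Left inverse.* By (3),
$$\sum\gamma'(h_1)\gamma(h_2)=\sum\sigma^{-1}(S(h_3),h_4)\,\sigma(S(h_2),h_5)\#S(h_1)h_6 .$$
The $A$-factor is $\sigma^{-1}*\sigma$ evaluated on $S(g)\otimes g'$ with $g$ split into $h_2,h_3$ and $g'$ into $h_4,h_5$, hence is scalar, $\varepsilon(g)\varepsilon(g')$. We are left with $\sum1\#S(h_1)h_2=\varepsilon(h)1$.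

*Right inverse.* By (3), $\sum\gamma(h_1)\gamma'(h_2)=\sum\big(h_1\cdot\sigma^{-1}(S(h_6),h_7)\big)\sigma(h_2,S(h_5))\#h_3S(h_4)$, which is
$$\sum\big(h_1\cdot\sigma^{-1}(S(h_4),h_5)\big)\,\sigma(h_2,S(h_3))\#1.\tag{5}$$
To evaluate it, consider in the convolution algebra $\operatorname{Hom}_k(H^{\otimes3},A)$ the maps taking $h\otimes l\otimes m$ to
$$X=h\cdot\sigma(l,m),\quad Y=\sigma(h,lm),\quad Z=\sigma(h,l)\varepsilon(m),\quad W=\sigma(hl,m).$$
All are invertible; the inverses are obtained by replacing $\sigma$ by $\sigma^{-1}$. (For $Y,Z,W$ we compose $\sigma$ with coalgebra maps; for $X$ use $\sum(h_1\cdot a)(h_2\cdot b)=h\cdot(ab)$ and $h\cdot1=\varepsilon(h)1$.) Condition (2) says $XY=ZW$, so $X^{-1}Z=YW^{-1}$. The $A$-component of (5) is $X^{-1}Z$ evaluated at $\sum h_1\otimes S(h_2)\otimes h_3$. So it equals $YW^{-1}$ there, namely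
$$\sum\sigma(h_1,S(h_4)h_5)\,\sigma^{-1}(h_2S(h_3),h_6)=\sum\sigma(h_1,S(h_2)h_3)\,\sigma^{-1}(1,h_4)=\sum\sigma(h_1,1)\,\sigma^{-1}(1,h_2)=\varepsilon(h)1 .$$
Here $\sigma^{-1}(1,h)=\varepsilon(h)1$, because $\sigma^{-1}(1,-)$ is the convolution inverse of $\sigma(1,-)=\varepsilon(-)1$. $\blacksquare$

**Lemma 3.** (a) If $P$ is a $K$-stable ideal of $B$, then $P\cap A$ is an $H$-stable ideal of $A$ and $P=(P\cap A)\#H$. (b) If $\mathfrak a$ is an $H$-stable ideal of $A$, then $\mathfrak a\#H$ is an ideal of $B$ and $(\mathfrak a\#H)^c\subseteq\mathfrak a^c\#H$.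

*Proof.* (a) For $b\in P$ put $E(b)=\sum b_0\gamma^{-1}(b_1)$, which lies in $P$ since $\rho(b)\in P\otimes H$. By Lemma 2, $\rho(E(b))=\sum b_0\gamma^{-1}(b_3)\otimes b_1S(b_2)=E(b)\otimes1$. So $E(b)\in P\cap A$. Applying $E$ to the first factor of $\rho(b)$ we get $b=\sum b_0\gamma^{-1}(b_1)\gamma(b_2)=\sum E(b_0)\gamma(b_1)\in(P\cap A)\gamma(H)=(P\cap A)\#H$. The other inclusion is clear. For $a\in P\cap A$, by (4), $P\ni\sum\gamma(h_1)a\gamma^{-1}(h_2)=\sum(h_1\cdot a)\gamma(h_2)\gamma^{-1}(h_3)=h\cdot a$. (b) By (3), $\mathfrak a\#H$ is an ideal, and $(\mathfrak a^i\#H)(\mathfrak a\#H)\subseteq\mathfrak a^i(H\cdot\mathfrak a)A\#H\subseteq\mathfrak a^{i+1}\#H$. $\blacksquare$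

**Proof of Theorem D, part 2, from Theorem C.** If $\mathfrak a\neq0$ is a nilpotent $H$-stable ideal of $A$, then $\mathfrak a\#H$ is a nonzero nilpotent ideal of $B$. Conversely let $N\neq0$ be an ideal of $B$ with $N^2=0$. By Theorem C(i), $P=KN\supseteq N$ is a nonzero nilpotent $K$-stable ideal. By Lemma 3(a), $P=(P\cap A)\#H$, so $P\cap A$ is a nonzero nilpotent $H$-stable ideal of $A$. If $A$ is semiprime there is no such ideal, so $B$ is semiprime.

**Proof of Theorem D, part 1, from Theorem C.** By Theorem C(ii) and Lemma 3(a), $J(B)=\mathfrak b\#H$ with $\mathfrak b=J(B)\cap A$ an $H$-stable ideal. Let $x\in\mathfrak b$ and $(1-x)w=1$ with $w=\sum w_i\#h_i$, where $(h_i)$ is a basis of $H$ with $h_1=1$. Comparing coefficients of $h_1$, $(1-x)w_1=1$. So $\mathfrak b\subseteq J(A)$, and $\mathfrak b\subseteq J_H(A)$. In particular $J(A)=0$ gives $J(B)=0$.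

For the reverse inclusion let $\mathfrak a=J_H(A)$ and let $V=Bv$ be a simple left $B$-module. Then $V=\sum_iA\gamma(h_i)v$ is a nonzero finitely generated $A$-module, so $\mathfrak aV\subseteq J(A)V\neq V$ by Nakayama's lemma. By (4), $\gamma(h)\mathfrak a\subseteq\mathfrak a\gamma(H)$, so $\mathfrak aV$ is a $B$-submodule, and it must be $0$. Hence $\mathfrak a\subseteq J(B)$, $\mathfrak a\#H=\mathfrak a\gamma(H)\subseteq J(B)$, and $J(B)=J_H(A)\#H$. $\blacksquare$

## 4. Invariants of $N\#K$: Theorem C from Theorems A and B

How might one prove Theorem C(i) directly? For an ideal $N$ of $B$, $f\in K$, $n\in N$, $b\in B$ we have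
$$b(fn)=\sum f_2\cdot\big((S^{-1}(f_1)b)n\big),\qquad (fn)b=\sum f_1\cdot\big(n(S(f_2)b)\big).\tag{6}$$
Indeed the right sides are $\sum(f_2S^{-1}(f_1)b)(f_3n)$ and $\sum(f_1n)(f_2S(f_3)b)$. So $KN$ is an ideal. If $f=g$ is grouplike, the first formula reads $b(gn)=g((g^{-1}b)n)$, so $gN$ alone is an ideal, nilpotent like $N$, and a finite sum of nilpotent ideals is nilpotent. For general $f$ the formula mixes all the $f_2$'s, $fN$ is not an ideal, and the argument stops exactly here; the example $k[\mathbb Z/p]$ of Section 1 shows that (6) alone cannot be enough. Semisimplicity of $H$ must come in, and for that $H$ itself must act on something. It acts on $B\#K$.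

For any $H$-module $M$ let $M^H=\{m: hm=\varepsilon(h)m\ \ \forall h\in H\}$, and for an algebra $R$ let $\hat R=k\oplus R$ be $R$ with a unit adjoined ($h1=\varepsilon(h)1$). A *radical ring* is a ring all of whose elements $r$ are quasi-regular, i.e. there is $r'$ in the ring with $(1-r)(1-r')=(1-r')(1-r)=1$. For example $J(B)$ is a radical ring. The two theorems on $H$ that we need are these.

**Theorem A.** There is $m=m(H)$ such that for all finite dimensional $H$-modules $U_1,\dots,U_m$
$$U_1\otimes\cdots\otimes U_m=\sum_{1\le i\le j\le m}U_1\otimes\cdots\otimes U_{i-1}\otimes(U_i\otimes\cdots\otimes U_j)^H\otimes U_{j+1}\otimes\cdots\otimes U_m .\tag{7}$$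
Moreover $R^m\subseteq\hat R\,R^H\hat R$ for every $H$-module algebra $R$. In particular $R^H=0$ implies $R^m=0$.

**Theorem B.** If $R$ is an $H$-module algebra and $R^H$ is a radical ring, then $R$ is a radical ring.

**The $H$-action on $B\#K$.** Let $h\rightharpoonup f=\sum f_1\langle f_2,h\rangle$, that is, $\langle h\rightharpoonup f,g\rangle=\langle f,gh\rangle$. This is a left action with $h\rightharpoonup(ff')=\sum(h_1\rightharpoonup f)(h_2\rightharpoonup f')$ and $\Delta(h\rightharpoonup f)=\sum f_1\otimes(h\rightharpoonup f_2)$. Put $h\cdot(b\#f)=b\#(h\rightharpoonup f)$. In $B\#K$ the product is $(b\#f)(b'\#f')=\sum b(f_1b')\#f_2f'$, so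
$$h\cdot\big((b\#f)(b'\#f')\big)=\sum b(f_1b')\#(h_1\rightharpoonup f_2)(h_2\rightharpoonup f')=\sum\big(h_1\cdot(b\#f)\big)\big(h_2\cdot(b'\#f')\big).$$
Hence $B\#K$ is an $H$-module algebra. (For $K=(kG)^*$ this is the action of $G$ in Step 1 of Section 1.) We have $K^H=k1$: if $h\rightharpoonup f=\varepsilon(h)f$ for all $h$, pairing with $1_H$ gives $\langle f,h\rangle=\varepsilon(h)\langle f,1\rangle$. So for an ideal $N$ of $B$, $\mathcal R=N\#K$ is an $H$-stable right ideal of $B\#K$ with
$$\mathcal R^H=N\#1\cong N .$$
The ideal $N$ has become the invariant ring of $\mathcal R$.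

**Proof of Theorem C(i), case $N^2=0$.** First, $\mathcal R$ is nilpotent: $(n\#1)(n'\#f)=nn'\#f=0$ shows $\mathcal R^H\mathcal R=0$. So Theorem A gives $\mathcal R^m\subseteq\hat{\mathcal R}\mathcal R^H\hat{\mathcal R}=\hat{\mathcal R}\mathcal R^H$, and $\mathcal R^{m+1}=0$.

Next we bring this back to $B$: by induction on $l$, $N(KN)^l\#1\subseteq\mathcal R^{l+1}$. This is clear for $l=0$. For $z\in N(KN)^l$,
$$z(fn)\#1=\sum(z\#f_1)(n\#S(f_2)),$$
since the right side is $\sum z(f_1n)\#f_2S(f_3)$. Now $z\#f_1=(z\#1)(1\#f_1)\in\mathcal R^{l+1}$, because $\mathcal R^{l+1}$ is a right ideal of $B\#K$; and $n\#S(f_2)\in\mathcal R$. This proves the induction step. So $N(KN)^m=0$.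

Finally, for $p\in(KN)^m$, which is a $K$-stable space, (6) gives $(fn)p=\sum f_1\cdot(n(S(f_2)p))\in K\cdot(N(KN)^m)=0$. Thus $(KN)^{m+1}=0$.

**Proof of Theorem C(i), general case.** Let $N^c=0$ with $c>2$. Then $(N^{c-1})^2=0$, so $P_1=KN^{c-1}$ is a nilpotent $K$-stable ideal. In the $K$-module algebra $B/P_1$ the image of $N$ has $(c-1)$-st power $0$. By induction on $c$, $KN$ is nilpotent modulo $P_1$, hence nilpotent.

**Proof of Theorem C(ii).** Let $N=J(B)$. Then $\mathcal R^H\cong J(B)$ is a radical ring, so $\mathcal R$ is one by Theorem B. A right ideal of quasi-regular elements lies in the radical: $\mathcal R\subseteq J(B\#K)$. For $f\in K$, $n\in N$,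
$$fn\#1=\sum(1\#f_1)(n\#1)(1\#S(f_2))\in J(B\#K)\cap B .$$
It remains to see that the ideal $J(B\#K)\cap B$ of $B$ lies in $J(B)$. If $x$ is in it, let $(1-x)w=1$ with $w\in B\#K$. Comparing coefficients of $1_K$ with respect to a basis of $K$ containing $1_K$ gives a right inverse of $1-x$ in $B$. So $KJ(B)\subseteq J(B)$. $\blacksquare$

Everything now rests on Theorems A and B, which are statements about invariants of $H$.

## 5. Words with an invariant interval, and where the pigeonhole stops

**The group $\mathbb Z/2$.** Let $H=k[\mathbb Z/2]$, $\operatorname{char}k\ne2$, generator $g$. If $R^H=0$, then $r+gr=0$ for all $r$, so $g$ acts as $-1$. But $g(rr')=(gr)(gr')=rr'$, so $rr'\in R^H=0$ and $R^2=0$.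

**The case $H=(kG)^*$.** An $H$-module is a $G$-graded space $M$, and $M^H=M_1$ because $\varepsilon(p_g)=\delta_{g,1}$. Tensor products have degrees multiplied from left to right. Theorem A holds with $m=|G|$: if $u_i\in U_i$ has degree $g_i$, the $m+1$ prefixes
$$1,\ g_1,\ g_1g_2,\ \dots,\ g_1g_2\cdots g_m$$
cannot all be different. So $g_i\cdots g_j=1$ for some $i\le j$, that is, $u_i\otimes\cdots\otimes u_j\in(U_i\otimes\cdots\otimes U_j)^H$. This is (7), with a single summand for each word of homogeneous vectors.

**The same idea for general $H$.** One would call the "type" of a prefix the simple $H$-module that it spans, and look for a repetition of types. Two things break. A prefix generates a module with several simple constituents. Worse, a repeated type does not force an invariant interval: a nonzero map $s\otimes X\to s$, i.e. a nonzero map from $X$ to a matrix space such as $\operatorname{End}_k(s)$, only sees some constituent of that space, which need not be the trivial one. For $H=\mathbb C S_3$ and $U$ the $2$-dimensional simple module, $U\otimes U\cong\mathbf 1\oplus\mathrm{sgn}\oplus U$: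 the prefix $U$ followed by the letter $U$ can have type $U$ again, and the letter $U$ has no invariants.

So instead of following one word we let all words act at once. Suppose $R$ has no invariants and is not nilpotent. We shall look for a simple object $V$ over $\hat R\#H$ on which $R$ acts nontrivially. A cyclic vector argument shows that such simple objects have no invariants (Lemma 4). If we knew that for every $U$ all pieces of $V\otimes U$ are again such simple objects, then $V\otimes U$ would have no invariants. But for $U=s^*$, with $s$ a simple $H$-submodule of $V$, it visibly has some. The work is to control the pieces of $V\otimes U$. In finite dimension this is a count (Section 7). In general we show that $V\otimes U$ is semisimple, by a splitting lemma (Section 8) whose hypothesis is the nilpotency of certain *smaller* algebras without invariants. The order is: finite dimensional algebras; then the universal graded algebra, which gives Theorem A, using the finite dimensional case; then Theorem B, using Theorem A.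

## 6. Modules over $\hat R\#H$ and tensoring with $H$-modules

**Integrals.** Since $H$ is semisimple, $\varepsilon:H\to k$ splits as a map of left and of right modules. So there are $e',e''$ with $he'=\varepsilon(h)e'$, $e''h=\varepsilon(h)e''$, $\varepsilon(e')=\varepsilon(e'')=1$; then $e'=e''e'=e''$. Call this element $e$. For every $H$-module $M$ we get $M^H=eM$. Hence $(-)^H$ is exact, and *invariants lift along surjective $H$-maps*.

**Duals.** Let $\operatorname{rep}H$ be the category of finite dimensional $H$-modules. Each object is a direct summand of some $H^n$, and there are finitely many simple ones up to isomorphism. $U^*$ has the action $(hf)(u)=f(S(h)u)$. The maps $\mathrm{ev}:U^*\otimes U\to k$ and $\mathrm{coev}:k\to U\otimes U^*$, $1\mapsto\sum u_i\otimes u^i$, are $H$-linear: $\sum f(S(h_1)h_2u)=\varepsilon(h)f(u)$; and under $U\otimes U^*\cong\operatorname{End}_k(U)$ the action is $T\mapsto\sum h_1TS(h_2)$, which fixes $\mathrm{id}_U$ up to $\varepsilon(h)$. For $U\ne0$, coev embeds $k$ as a direct summand, by semisimplicity; in particular $(U\otimes U^*)^H\neq0$.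 Every $U$ is isomorphic to some $U'^*$: take for $U'$ the dual space with the action $(hf)(u)=f(S^{-1}(h)u)$. Every nonzero $H$-module contains a simple one (take a simple submodule of some $Hv$).

**The algebra $S_R$.** For an $H$-module algebra $R$ let $S_R=\hat R\#H$. A left $S_R$-module is a space with actions of $R$ and $H$ such that $h(rm)=\sum(h_1r)(h_2m)$. In $S_R$,
$$hr=\sum(h_1r)h_2,\qquad rh=\sum h_2\,(S^{-1}(h_1)r);\tag{8}$$
for the second, the right side is $\sum(h_2S^{-1}(h_1)r)h_3=rh$. So $S_R=\hat RH=H\hat R$ and $RH=HR$. For every $S_R$-module $M$ the space $RM$ is a submodule. The map $H\otimes\hat R\to S_R$, $h\otimes r\mapsto hr$, is bijective with inverse $r\#h\mapsto\sum h_2\otimes S^{-1}(h_1)r$ (use $\sum S^{-1}(h_2)h_1=\varepsilon(h)1$ and $\sum h_2S^{-1}(h_1)=\varepsilon(h)1$). So $S_R$ is a free right $\hat R$-module on a basis of $H$.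

**Tensoring.** For $U\in\operatorname{rep}H$ the space $M\otimes U$ is an $S_R$-module by $r(m\otimes u)=rm\otimes u$, $h(m\otimes u)=\sum h_1m\otimes h_2u$; indeed $h(rm\otimes u)=\sum(h_1r)(h_2m)\otimes h_3u$. If $M$ is finitely generated, $M=\hat RF$ with $F$ a finite dimensional $H$-submodule, and $M\otimes U=\hat R(F\otimes U)$ is finitely generated. The assignments $f\mapsto(f\otimes1)(1\otimes\mathrm{coev})$ and $g\mapsto(1\otimes\mathrm{ev})(g\otimes1)$ give inverse bijections
$$\operatorname{Hom}(M\otimes U,N)\cong\operatorname{Hom}(M,N\otimes U^*),\quad\text{natural in }M,N.\tag{9}$$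

**Lemma 4.** Let $M$ be a simple $S_R$-module with $RM=M$, and $0\neq m\in M^H$. Then $nm=m$ for some $n\in R^H$. Consequently, if $R^H$ is a radical ring (for example $R^H=0$), then $M^H=0$.

*Proof.* As $h(rm)=\sum(h_1r)(h_2m)=(hr)m$, the space $Rm$ is a submodule and $r\mapsto rm$ is an $H$-map. If $Rm=0$, then $M=\hat RHm=km$ and $RM=0\neq M$. So $Rm=M\ni m$. The $H$-map $R\to M$, $r\mapsto rm$, is surjective and $m$ is invariant, so $m=nm$ with $n\in R^H$. If $n$ is quasi-regular, $(1-n)m=0$ implies $m=0$. $\blacksquare$

## 7. Finite dimensional algebras without invariants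

**Lemma 5.** Let $k$ be algebraically closed and $N$ a finite dimensional $H$-module algebra with $N^H=0$. Then $N$ is nilpotent.

*Proof.* Let $S=S_N$, a finite dimensional algebra. For a simple $S$-module $M$ either $NM=0$ ("trivial") or $NM=M$. If all simple modules are trivial, then $N^cS=0$ with $c$ the length of ${}_SS$, so $N^c=0$. Suppose otherwise, and let $M_1,\dots,M_r$ ($r\ge1$) be the nontrivial simple modules and $P_i$ their projective covers. By Lemma 4, $M_i^H=0$ for all $i$. Put $m_j=\dim M_j$, $p_j=\dim P_j$.

**Step 1: multiplicities.** Fix $U\in\operatorname{rep}H$, $U\cong U'^*$, and let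
$$N_{ij}=[M_j\otimes U:M_i]=\dim\operatorname{Hom}(P_i,M_j\otimes U)=\dim\operatorname{Hom}(P_i\otimes U',M_j),$$
using $k=\bar k$ and (9).

**Step 2: the projective side loses nothing.** The module $P_i\otimes U'$ is projective, because $\operatorname{Hom}(P_i\otimes U',-)\cong\operatorname{Hom}(P_i,-\otimes U)$ is exact. We have $NP_i=P_i$, since otherwise the simple top $M_i$ of $P_i$ is a quotient of $P_i/NP_i$, hence trivial. For trivial $T$, $\operatorname{Hom}(P_i\otimes U',T)\cong\operatorname{Hom}(P_i,T\otimes U)=0$, because $N$ kills $T\otimes U$. So only the $P_j$ occur in $P_i\otimes U'$: $P_i\otimes U'\cong\bigoplus_jP_j^{N_{ij}}$, and $\sum_jN_{ij}p_j=(\dim U)p_i$.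

**Step 3: so the simple side loses nothing.** Counting composition factors of $M_j\otimes U$, $\sum_im_iN_{ij}=(\dim U)m_j-t_j$, where $t_j\ge0$ is the total dimension of the trivial composition factors. Evaluating $\sum_{i,j}m_iN_{ij}p_j$ in two ways,
$$(\dim U)\sum_im_ip_i=(\dim U)\sum_jm_jp_j-\sum_jt_jp_j ,$$
so $\sum_jt_jp_j=0$. All $p_j>0$, hence all $t_j=0$.

**Step 4: contradiction.** Every composition factor of $M_j\otimes U$ is some $M_i$, so $(M_j\otimes U)^H=0$ for all $U$, as $(-)^H$ is exact. But if $s$ is a simple $H$-submodule of $M_j$, then $(M_j\otimes s^*)^H\supseteq(s\otimes s^*)^H\ne0$. $\blacksquare$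

For infinite dimensional $N$ there are no projective covers to count with. The next section replaces the count.

## 8. Internal endomorphisms and a splitting lemma

We shall need the same argument in two categories, so we isolate what is used.

**Setting (T).** $\mathcal A$ is a $k$-linear abelian category with a right action $(X,U)\mapsto X\otimes U$ of $\operatorname{rep}H$: bifunctorial, bilinear on morphisms, exact in $X$, $X\otimes k=X$, $(X\otimes U)\otimes U'=X\otimes(U\otimes U')$, and satisfying (9) by means of $\mathrm{ev}$ and $\mathrm{coev}$. The category of $S_R$-modules is an example. If $X\ne0\ne U$, then $X\otimes U\neq0$, since $X$ is a summand of $X\otimes U\otimes U^*$.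

For a simple object $V$ let $O(V)$ be the class of simple quotients, up to isomorphism, of the objects $V\otimes U$, $U\in\operatorname{rep}H$. Clearly $V\in O(V)$. If $W\in O(V)$ then $O(W)\subseteq O(V)$: compose epis $V\otimes U\otimes U'\to W\otimes U'\to W'$. If $W\in O(V)$, decompose $U$ into simple modules: $W$ is a quotient of $V\otimes s$ for some simple $H$-module $s$, hence of $V\otimes H$. For $H=(kG)^*$, $R=0$ and $V$ the one-dimensional $H$-module of degree $g$, $O(V)$ consists of all $|G|$ one-dimensional modules.

**Definition ($\mathcal D(G)$).** For $G\in\mathcal A$ let $\mathcal D=\mathcal D(G)=\operatorname{Hom}_{\mathcal A}(G\otimes H,G)$ with $H$ the left regular module. For $h\in H$ let $r_h:H\to H$, $x\mapsto xh$; for $u\in U\in\operatorname{rep}H$ let $\rho_u:H\to U$, $x\mapsto xu$. These, and $\Delta:H\to H\otimes H$, are left $H$-linear. Put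
$$h\cdot\varphi=\varphi(1\otimes r_h),\qquad\psi\varphi=\varphi\circ(\psi\otimes\mathrm{id}_H)\circ(\mathrm{id}_G\otimes\Delta).\tag{10}$$

What is this concretely? If $\mathcal A$ is the category of $S_R$-modules, then $\mathcal D(G)\cong\operatorname{End}_{\hat R}(G)^{\mathrm{op}}$ via $\varphi\mapsto T$, $T(g)=\varphi(g\otimes1)$. Indeed $g\otimes h=\sum h_2(S^{-1}(h_1)g\otimes1)$, so $T$ determines $\varphi$ by $\varphi(g\otimes h)=\sum h_2T(S^{-1}(h_1)g)$. Conversely, for $\hat R$-linear $T$ this formula defines an $S_R$-linear map: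
$$\varphi(rg\otimes h)=\sum h_3\big((S^{-1}(h_2)r)\,T(S^{-1}(h_1)g)\big)=\sum(h_3S^{-1}(h_2)r)\,h_4T(S^{-1}(h_1)g)=r\varphi(g\otimes h),$$
$$\sum\varphi(x_1g\otimes x_2h)=\sum x_3h_2T(S^{-1}(h_1)S^{-1}(x_2)x_1g)=x\,\varphi(g\otimes h).$$
By (10), $\psi\varphi$ corresponds to $T_\varphi T_\psi$. For $H=k\Gamma$ the action is $g\cdot T=gTg^{-1}$. In our second category there are no elements, so we use (10).

**Lemma 6.**
(i) $\mathcal D$ is an $H$-module algebra with unit $\mathrm{id}_G\otimes\varepsilon$.
(ii) $F\mapsto(u\mapsto F(1\otimes\rho_u))$ is a bijection $\operatorname{Hom}(G\otimes U,G)\to\operatorname{Hom}_H(U,\mathcal D)$, natural in $U$. For $U=k$ it is a linear bijection $\operatorname{End}(G)\to\mathcal D^H$, $F\mapsto F\otimes\varepsilon$.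
(iii) If $Y:G\otimes U'\to G$ and $F:G\otimes U\to G$ correspond to $y$ and $x$, then $u'\otimes u\mapsto y(u')x(u)$ corresponds to $F(Y\otimes1):G\otimes U'\otimes U\to G$.
(iv) If $F_i:G\otimes U_i\to G$ correspond to $x_i$ and $c\in(U_1\otimes\cdots\otimes U_l)^H$, then the value on $c$ of the product map $x_1x_2\cdots x_l$ is the element of $\mathcal D^H$ corresponding to $F_l(F_{l-1}\otimes1)\cdots(F_1\otimes1)(\mathrm{id}_G\otimes c)\in\operatorname{End}(G)$.

*Proof.* (i) $r_hr_{h'}=r_{h'h}$ gives $h'(h\varphi)=(h'h)\varphi$. By coassociativity both $(\chi\psi)\varphi$ and $\chi(\psi\varphi)$ equal $\varphi(\psi\otimes1)(\chi\otimes1\otimes1)$ composed with $\mathrm{id}_G\otimes(\Delta\otimes1)\Delta=\mathrm{id}_G\otimes(1\otimes\Delta)\Delta$. The unit property follows from $(\varepsilon\otimes1)\Delta=\mathrm{id}=(1\otimes\varepsilon)\Delta$. As $\Delta(xh)=\Delta(x)\Delta(h)$, we have $\Delta r_h=\sum(r_{h_1}\otimes r_{h_2})\Delta$, so $h(\psi\varphi)=\sum\varphi(1\otimes r_{h_2})(\psi(1\otimes r_{h_1})\otimes1)(1\otimes\Delta)=\sum(h_1\psi)(h_2\varphi)$.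 Finally $\varepsilon r_h=\varepsilon(h)\varepsilon$.

(ii) $\rho_ur_h=\rho_{hu}$ gives $H$-linearity of $u\mapsto F(1\otimes\rho_u)$. Naturality holds because $g\rho_u=\rho_{g(u)}$ for $H$-maps $g$. For $U=H$ the map is $F\mapsto(u\mapsto u\cdot F)$, the canonical bijection $\mathcal D\cong\operatorname{Hom}_H(H,\mathcal D)$. Both sides are additive in $U$, and every $U$ is a summand of some $H^n$; so the map is bijective for every $U$. For $U=k$, $\rho_1=\varepsilon$.

(iii) By (10), $y(u')x(u)=F(1\otimes\rho_u)(Y(1\otimes\rho_{u'})\otimes1)(1\otimes\Delta)=F(Y\otimes1)(1\otimes(\rho_{u'}\otimes\rho_u)\Delta)$, and $(\rho_{u'}\otimes\rho_u)\Delta=\rho_{u'\otimes u}$.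

(iv) By (iii), $x_1\cdots x_l$ corresponds to $F_l(F_{l-1}\otimes1)\cdots(F_1\otimes1)$. Now use naturality for the $H$-map $k\to U_1\otimes\cdots\otimes U_l$, $1\mapsto c$. $\blacksquare$

**Lemma 7 (splitting).** In Setting (T) let $W,W'$ be simple with $W'\in O(W)$ and $W\in O(W')$. Put $G=W$ if $W\cong W'$ (and identify $W'=W$), and $G=W\oplus W'$ otherwise. Assume that every $H$-stable subalgebra $N\subseteq\mathcal D(G)$ with $N^H=0$ is nilpotent. Then every nonzero $f:W\otimes U\to W'$, $U\in\operatorname{rep}H$, is a split epimorphism.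

*Proof.* A section of $f$ is to be found as an averaged product. The obstruction is the radical of the form $(y,x)\mapsto e(yx)$ on $\mathcal D$:
$$N=\{x\in\mathcal D:\ e(yx)=0\ \ \forall y\in\mathcal D\}.$$

**Step 1: $N$ is nilpotent.** It is a left ideal. It is $H$-stable: $y(hx)=\sum h_2\cdot\big((S^{-1}(h_1)y)x\big)$ as in (6), so $e(y(hx))=e\big((S^{-1}(h)y)x\big)=0$. If $x\in N^H$, then $0=e(1\cdot x)=x$. So $N^H=0$, and $N$ is nilpotent by assumption.

**Step 2: $N=0$.** Suppose $0\ne x\in N$; we produce nonzero products of any length. Let $U_0=Hx\subseteq N$. The inclusion $U_0\subseteq\mathcal D$ corresponds to some $F\ne0$, $F:G\otimes U_0\to G$. There are simple summands $W_1,W_2\in\{W,W'\}$ of $G$ (inclusions $i_1,i_2$, projections $p_1,p_2$) such that $f_0=p_2F(i_1\otimes1):W_1\otimes U_0\to W_2$ is nonzero, hence epi. Since $W_1\in O(W_2)$ there are $U'\in\operatorname{rep}H$ and an epi $y:W_2\otimes U'\to W_1$. Put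
$$Y=i_1y(p_2\otimes1):G\otimes U'\to G,\qquad\tilde U=U'\otimes U_0,\qquad Z=F(Y\otimes1):G\otimes\tilde U\to G .$$
By Lemma 6(iii), $Z$ corresponds to an $H$-map $\tilde U\to\mathcal DN\subseteq N$. Moreover $Z=Z(i_2p_2\otimes1)$, and $z:=p_2Z(i_2\otimes1)=f_0(y\otimes1)$ is epi. For every $l$ the composition $Z(Z\otimes1)\cdots(Z\otimes1)$ with $l$ factors corresponds to the $l$-fold product map $\tilde U^{\otimes l}\to N^l$. Composed with $p_2$ on the left and $i_2\otimes1$ on the right it becomes $z(z\otimes1)\cdots(z\otimes1):W_2\otimes\tilde U^{\otimes l}\to W_2$, an epi onto $W_2\neq0$. So $N^l\neq0$ for all $l$, contradicting Step 1.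

**Step 3: the section.** Let $0\ne f:W\otimes U\to W'$ and $F=i_{W'}f(p_W\otimes1):G\otimes U\to G$, corresponding to $u\mapsto x_u$. As $F\neq0$ we can choose $u$ with $x_u\ne0$. Since $N=0$ there is $y\in\mathcal D$ with $e(yx_u)\ne0$. Let $c=e(1\otimes u)=\sum e_1\otimes e_2u\in(H\otimes U)^H$. The $H$-map $H\to\mathcal D$, $h\mapsto hy$, corresponds to $y:G\otimes H\to G$. By Lemma 6(iv), $e(yx_u)=\sum(e_1y)x_{e_2u}$ corresponds to $Fg_0\in\operatorname{End}(G)$ with $g_0=(y\otimes1)(\mathrm{id}_G\otimes c):G\to G\otimes U$. So $Fg_0\ne0$, and its image lies in the summand $W'$. If $W\not\cong W'$, its restriction to $W$ is $0$. So in all cases its restriction to $W'$ is nonzero, that is, $fg_1\neq0$ in the division ring $\operatorname{End}(W')$, where $g_1=(p_W\otimes1)g_0i_{W'}:W'\to W\otimes U$. Hence $fg_1$ is invertible and $f$ splits. $\blacksquare$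

## 9. The universal algebra and the tails of its modules: proof of Theorem A

**Step 1: reduction to one equality over an algebraically closed field.** Let
$$I_n=\sum_{0\le i<j\le n}H^{\otimes i}\otimes(H^{\otimes(j-i)})^H\otimes H^{\otimes(n-j)}\subseteq H^{\otimes n}.$$
It suffices to find $m$ with $I_m=H^{\otimes m}$. Indeed, for $u_i\in U_i$ the map $\rho_{u_1}\otimes\cdots\otimes\rho_{u_m}:H^{\otimes m}\to U_1\otimes\cdots\otimes U_m$ is $H$-linear on every interval of factors and sends $1^{\otimes m}$ to $u_1\otimes\cdots\otimes u_m$; this gives (7). Likewise, for $r_i\in R$ the map $h_1\otimes\cdots\otimes h_m\mapsto(h_1r_1)\cdots(h_mr_m)$ (here $h_i$ denotes elements of $H$) is $H$-linear on intervals, sends $1^{\otimes m}$ to $r_1\cdots r_m$, and sends $I_m$ into $\hat RR^H\hat R$.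

Since $(H^{\otimes l})^H=eH^{\otimes l}$, forming $I_m$ commutes with extending $k$ to $\bar k$, so the equality may be tested over $\bar k$. And $H\otimes\bar k$ is again semisimple because $\varepsilon(e)=1$: for a submodule $M'\subseteq M$ with linear projection $p$, the map $m\mapsto\sum e_1p(S(e_2)m)$ is an $H$-linear projection, as $\sum he_1p(S(e_2)m)=\sum h_1e_1p(S(h_2e_2)h_3m)=\sum e_1p(S(e_2)hm)$. **We assume $k=\bar k$ in the rest of this section.**

**Step 2: the universal algebra without invariants.** Let $R=T^+(H)/I$, where $T^+(H)=\bigoplus_{n\ge1}H^{\otimes n}$ and $I$ is the ideal generated by all $(H^{\otimes n})^H$, $n\ge1$. Its degree $n$ part is $I_n$, and it is $H$-stable. So $R=\bigoplus_{n\ge1}R_n$ is an $H$-module algebra with $R_n=H^{\otimes n}/I_n$, generated by $R_1$. Since invariants lift, $R_n^H=0$ for all $n\ge1$. We must show $R_m=0$ for some $m$. **Suppose $R_n\neq0$ for all $n$**; we derive a contradiction.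

**Step 3: graded modules and torsion.** The algebra $S=S_R$ is graded with $S_0=H$ and $S_n=R_nH=HR_n$ finite dimensional; $S_{n+p}=S_nS_p$, because $R_nR_p=R_{n+p}$. Let $\mathrm{Gr}$ be the category of $\mathbb N$-graded left $S$-modules with degree preserving maps, and $\mathrm{Tors}$ the full subcategory of modules in which every element is killed by some $S_{\ge n}$. It is closed under submodules, quotients and direct sums. It is closed under extensions: if $S_{\ge n}m$ lies in a torsion submodule, then, $S_nm$ being finite dimensional, $S_{\ge p}S_nm=0$ for some $p$, i.e. $S_{\ge n+p}m=0$. So each $M$ has a largest torsion submodule $\tau M$, and $M/\tau M$ is torsion-free. We use: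

* Finitely generated torsion modules are finite dimensional, as $S/S_{\ge n}$ is. Graded modules of bounded degree are torsion.
* If $M$ is generated by homogeneous $m_1,\dots,m_t$ of degrees $d_1,\dots,d_t$, then all $M_j$ are finite dimensional. $M_{\ge n}$ is finitely generated, since $S_{\ge p}=SS_p$. And $M_{j+1}=\sum_aS_{j+1-d_a}m_a=S_1M_j$ for $j\ge\max d_a$.

**Step 4: the quotient category.** Let $\pi:\mathrm{Gr}\to\mathcal Q=\mathrm{Gr}/\mathrm{Tors}$ be Gabriel's quotient. Recall: $\mathcal Q$ has the same objects, is abelian, $\pi$ is exact, $\pi M=0$ iff $M\in\mathrm{Tors}$, and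
$$\operatorname{Hom}_{\mathcal Q}(\pi M,\pi N)=\varinjlim\operatorname{Hom}_{\mathrm{Gr}}(M',N/N')$$
over $M'\subseteq M$, $N'\subseteq N$ with $M/M',N'\in\mathrm{Tors}$. So every morphism of $\mathcal Q$ is a composite of morphisms $\pi(f)$ and inverses of such. An exact functor on $\mathrm{Gr}$ that kills $\mathrm{Tors}$ factors uniquely through $\pi$, and the factor is exact. A small example with the same formalism: for graded $k[x]$-modules, every shift of $k[x]$ becomes isomorphic to $k[x]$ in the quotient (the submodule $x^dk[x]$ has finite codimension), and $\pi(k[x])$ is simple, because proper quotients of $k[x]$ are finite dimensional. Only the tail $M_{\ge n}$ of a finitely generated module matters.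

(Q1) *Every subobject of $\pi M$ is $\pi L$ for some graded $L\subseteq M$; so every quotient of $\pi M$ is $\pi(M/L)$.* A mono $g:\pi N\to\pi M$ is represented by some $f:N'\to M/M'$; if $L/M'$ is the image of $f$, then $\pi L\subseteq\pi M$ is the image of $g$.

(Q2) *$\mathcal Q$ is as in Setting (T).* On $\mathrm{Gr}$ the functor $-\otimes U$, $(M\otimes U)_j=M_j\otimes U$, is exact. It preserves $\mathrm{Tors}$, because $S_j(m\otimes u)=HR_j(m\otimes u)=H(R_jm\otimes u)$ for $j\ge1$. Hence it induces an exact functor on $\mathcal Q$ commuting with $\pi$. A natural transformation $\theta$ between functors of the form $-\otimes U$ on $\mathrm{Gr}$ induces one on $\mathcal Q$ with components $\pi(\theta_M)$: naturality holds for morphisms $\pi(f)$ and for their inverses, hence for all morphisms. This is compatible with composition. So bifunctoriality, associativity, and the unit and counit of the adjunction (9) with the triangle identities pass to $\mathcal Q$.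

(Q3) *If $M$ is torsion-free, so is $M\otimes U$.* If $S_{\ge n}\sum m_i\otimes u_i=0$ with $(u_i)$ a basis of $U$, then $R_jm_i=0$ and $S_jm_i=HR_jm_i=0$ for $j\ge n$, $j\ge1$; so $m_i\in\tau M=0$.

**Step 5: models and Hilbert functions.** Let $\mathcal F$ be the class of objects of $\mathcal Q$ isomorphic to $\pi M$ with $M$ finitely generated. Replacing $M$ by $M/\tau M$ we may take $M$ torsion-free, and then call $M$ a *model*. $\mathcal F$ is closed under quotients (Q1), finite direct sums and $-\otimes U$; if $M$ is a model of $X$, then $M\otimes U$ is a model of $X\otimes U$ (Q3). For models,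
$$\operatorname{Hom}_{\mathcal Q}(\pi M,\pi N)=\varinjlim_n\operatorname{Hom}_{\mathrm{Gr}}(M_{\ge n},N),\tag{11}$$
since $N$ has no nonzero torsion submodules, and if $M/M'$ is torsion then it is finite dimensional, so $M'\supseteq M_{\ge n}$ for some $n$. If $f:M_{\ge n}\to N$ represents a mono, $\ker f$ is torsion, so $f$ is injective. If it represents an epi, $\operatorname{coker}f$ is finitely generated torsion, hence finite dimensional. So for $j\gg0$: a mono $\pi M\to\pi N$ gives $\dim M_j\le\dim N_j$; an epi gives $\dim M_j\ge\dim N_j$; an isomorphism gives $M_j\cong N_j$ as $H$-modules. Hence $h_{\pi M}(j)=\dim M_j$ is well defined for $j\gg0$, and $h_{X\otimes U}=\dim U\cdot h_X$ for $j\gg0$. If $\pi M\ne0$, then $M_j\ne0$ for $j\gg0$; otherwise $M_{j+1}=S_1M_j$ shows that $M$ has bounded degree.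

**Step 6: simple objects exist.** *Every $0\ne X\in\mathcal F$ has a simple quotient, and $\mathcal F$ contains simple objects.* Let $M$ be a model of $X$; it is infinite dimensional. By Zorn's lemma there is a maximal graded submodule $L$ with $M/L$ infinite dimensional. (For a chain with union $L$: if $M/L$ were finite dimensional, $L\supseteq M_{\ge n}$ for some $n$; as $M_{\ge n}$ is finitely generated, a member of the chain contains it and has finite dimensional quotient, a contradiction.) $M/L$ is finitely generated and infinite dimensional, so not torsion; all its proper graded quotients are finite dimensional, hence torsion. By (Q1), $\pi(M/L)$ is simple. Finally, $0\neq\pi S\in\mathcal F$, since $S$ is finitely generated and, by our supposition, infinite dimensional.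

**Step 7: Schur.** *$\operatorname{End}(V)=k$ for $V\in\mathcal F$ simple.* Let $M$ be a model. By (11) an endomorphism is represented by some $f:M_{\ge n}\to M_{\ge n}$. It has an eigenvalue $c$ on some finite dimensional $M_j\neq0$, $j\ge n$. Then $\ker(f-c)\ne0$ is torsion-free, so $f-c$ is not mono in $\mathcal Q$, hence it is $0$ there.

**Step 8: simple objects have no invariants in high degree.** *If $W\in\mathcal F$ is simple with model $M$, then $M_n^H=0$ for $n\gg0$.* This is Lemma 4 in the present setting. Let $0\ne v\in M_p^H$ for some $p$ (if there is none, we are done). $Sv=\hat Rv$ is not torsion, so $\pi(Sv)=\pi M$; $M/Sv$ is finitely generated torsion, hence finite dimensional, so $M_n=R_{n-p}v$ for $n\gg0$. The surjection $R_{n-p}\to M_n$, $r\mapsto rv$, is $H$-linear, so $M_n^H=R_{n-p}^Hv=0$ for $n\gg0$.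

**Step 9: finiteness.** *If $V\in\mathcal F$ is simple and $V\otimes U\twoheadrightarrow W_1\oplus\cdots\oplus W_n$ with $W_i$ simple, then $n\le(\dim U)^2$.* By (9) there are nonzero, hence mono, maps $V\to W_i\otimes U^*$. So for $j\gg0$ we have $h_V\le\dim U\cdot h_{W_i}$ and $\sum_ih_{W_i}\le\dim U\cdot h_V$. Thus $n\,h_V\le(\dim U)^2h_V$, and $h_V(j)>0$ for $j\gg0$. Two consequences:

(a) $|O(V)|\le\sum_s(\dim s)^2<\infty$, the sum over the simple $H$-modules: each member of $O(V)$ is a quotient of some $V\otimes s$, and $V\otimes s$ maps onto the direct sum of any finite set of pairwise nonisomorphic simple quotients.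

(b) $\dim\operatorname{Hom}(V\otimes U,W)\le(\dim U)^2$ for $V,W\in\mathcal F$ simple: $n$ linearly independent maps define an epi onto $W^n$, since a proper subobject of $W^n$ is killed by a nonzero map $W^n\to W$, whose coefficients lie in $\operatorname{End}(W)=k$.

**Step 10: a simple $V$ for which every $V\otimes U$ is semisimple.** Choose a simple $V\in\mathcal F$ with $|O(V)|$ minimal; this is the substitute for the repeated prefix of Section 5. For $W'\in O(V)$ we have $W'\in\mathcal F$ and $O(W')\subseteq O(V)$, so $O(W')=O(V)\ni V$. By (b) the algebra $\mathcal D(V\oplus W')$ (or $\mathcal D(V)$ if $W'\cong V$) is finite dimensional, so by Lemma 5 the hypothesis of Lemma 7 holds for the pair $(V,W')$. Hence every nonzero map $V\otimes U\to W'$ with $W'$ simple splits. Write $V\otimes U\cong W_1\oplus\cdots\oplus W_n\oplus Z$ with $W_i$ simple and $n$ maximal, which is possible by Step 9. If $Z\neq0$, then $Z\in\mathcal F$ has a simple quotient $q:Z\to W'$. With $p_Z$ the projection, $qp_Z:V\otimes U\to W'$ splits, so $q$ splits, contradicting maximality.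 So $V\otimes U\cong W_1\oplus\cdots\oplus W_n$.

**Step 11: contradiction.** Let $M$ be a model of $V$. As $M_j\ne0$ for $j\gg0$ and there are finitely many simple $H$-modules, some simple $s$ occurs in $M_j$ for infinitely many $j$. Take $U=s^*$ and models $M_i$ of the $W_i$. By Step 5, $M_j\otimes s^*\cong\bigoplus_i(M_i)_j$ as $H$-modules for $j\gg0$. By Step 8 the right side has no nonzero invariants for $j\gg0$. But $(M_j\otimes s^*)^H\supseteq(s\otimes s^*)^H\ne0$ for infinitely many $j$. This contradiction shows $R_m=0$, i.e. $I_m=H^{\otimes m}$, for some $m$. $\blacksquare$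

## 10. Radical invariants: proof of Theorem B

Now $k$ is arbitrary again and $m=m(H)$. By Theorem A every $H$-module algebra $N$ with $N^H=0$ satisfies $N^m=0$; so the nilpotency hypothesis of Lemma 7 holds always. We repeat the pattern of Section 9 with honest modules. There is no Hilbert function any more, so both finiteness statements (a minimal $O(V)$, and a bound on the number of simple summands) must now be extracted from Theorem A.

Let $R^H$ be a radical ring and suppose that $R$ is not.

**Step 1: a class of modules on which $R$ acts nontrivially.** If $R\subseteq J(\hat R)$, then for $r\in R$ the inverse of $1-r$ in $\hat R$ has the form $1-r'$ with $r'\in R$ (reduce modulo $R$), so $R$ is radical. Hence $R\not\subseteq J(\hat R)$, and there is a simple left $\hat R$-module $V_0$ with $RV_0=V_0$. Let $S=S_R$ and $Y=S\otimes_{\hat R}V_0=H\otimes V_0\ne0$ ($S$ is free over $\hat R$ on a basis of $H$). As $RH=HR$, $RY=HR\otimes V_0=H\otimes RV_0=Y$. Let $\mathcal M$ be the class of finitely generated $S$-modules $X$ with $RX=X$. It is closed under quotients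 and under $-\otimes U$, since $R(X\otimes U)=RX\otimes U$. It contains $Y\neq0$, and every nonzero member has a simple quotient, again in $\mathcal M$. In particular, if $V\in\mathcal M$ is simple then $O(V)\subseteq\mathcal M$. By Lemma 4,
$$M^H=0\quad\text{for every simple }M\in\mathcal M.\tag{12}$$

**Step 2: a simple $V$ with symmetric $O(V)$.** *There is a simple $V\in\mathcal M$ such that $V\in O(W)$ for all $W\in O(V)$.* Otherwise there are simple modules $V_0,\dots,V_m\in\mathcal M$ (we reuse the letter $V_0$) with $V_{i+1}\in O(V_i)$ and $V_i\notin O(V_{i+1})$. For $i<j$ we have $V_j\in O(V_{i+1})$, so $O(V_j)\subseteq O(V_{i+1})$ and $V_i\notin O(V_j)$. In particular the $V_i$ are pairwise nonisomorphic. In $\mathcal D(\bigoplus_iV_i)=\bigoplus_{i,j}\operatorname{Hom}(V_i\otimes H,V_j)$ let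
$$\mathcal N=\bigoplus_{i<j}\operatorname{Hom}(V_i\otimes H,V_j).$$
By (10) it is an $H$-stable subalgebra, and by Lemma 6(ii) $\mathcal N^H\cong\bigoplus_{i<j}\operatorname{Hom}(V_i,V_j)=0$. So $\mathcal N^m=0$ by Theorem A. (Strict triangularity alone gives only $\mathcal N^{m+1}=0$.) But composing epis $V_{i-1}\otimes U_i\to V_i$, $1\le i\le m$, gives an epi $V_0\otimes U_1\otimes\cdots\otimes U_m\to V_m\neq0$. By Lemma 6(iii) it corresponds to a product of $m$ maps with values in $\mathcal N$, so $\mathcal N^m\ne0$, a contradiction.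

Fix such a $V$, and let $\Lambda=\operatorname{End}_S(V)$, a division ring acting on the left of $\operatorname{Hom}(V\otimes U,V)$ by composition.

**Step 3: finite multiplicities.** *$\dim_\Lambda\operatorname{Hom}(V\otimes U,V)<\infty$ for every $U\in\operatorname{rep}H$.* Suppose not. We choose nonzero maps that kill every invariant interval, and contradict (7). Choose inductively nonzero $f_1,\dots,f_m:V\otimes U\to V$ such that for all $l\le i$ and all $c\in(U^{\otimes(i-l+1)})^H$
$$f_i(f_{i-1}\otimes1)\cdots(f_l\otimes1)(\mathrm{id}_V\otimes c)=0\in\Lambda .$$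
This is possible: given $f_1,\dots,f_{i-1}$, and with $c$ running over finite bases, the conditions say $f_iw=0$ for finitely many fixed maps $w:V\to V\otimes U$. Each $f\mapsto fw$ is a left $\Lambda$-linear functional with values in $\Lambda$, and finitely many of them have a common nonzero zero in an infinite dimensional space. Let $x_i:U\to\mathcal D(V)$ correspond to $f_i$, and let $\mu=x_1\cdots x_m:U^{\otimes m}\to\mathcal D(V)$ be the product map. By Lemma 6(iv) the partial product $x_l\cdots x_i$ vanishes on $(U^{\otimes(i-l+1)})^H$. So $\mu$ vanishes on all $U^{\otimes(l-1)}\otimes(U^{\otimes(i-l+1)})^H\otimes U^{\otimes(m-i)}$, and $\mu=0$ by (7). But $\mu$ corresponds to $f_m(f_{m-1}\otimes1)\cdots(f_1\otimes1)$, a composition of epis onto $V\ne0$. Contradiction.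

**Step 4: semisimplicity.** *$V\otimes U$ is a finite direct sum of simple modules in $\mathcal M$.* First we bound the number of simple summands. Let $V\otimes U\twoheadrightarrow W_1\oplus\cdots\oplus W_n$ with $W_i$ simple. Then $W_i\in O(V)$, so $V\in O(W_i)$ and $W_i\otimes H\twoheadrightarrow V$. So $V\otimes(U\otimes H)\twoheadrightarrow V^n$. Its $n$ components are left linearly independent over $\Lambda$, since a nonzero map $(\lambda_1,\dots,\lambda_n):V^n\to V$ cannot vanish on all of $V^n$. So $n\le\dim_\Lambda\operatorname{Hom}(V\otimes(U\otimes H),V)<\infty$ by Step 3. By Lemma 7 every nonzero map from $V\otimes U$ to a simple module $W'$ splits, as $W'\in O(V)$ and $V\in O(W')$. Split off a maximal number of simple summands. A nonzero complement would be a quotient of $V\otimes U$, hence in $\mathcal M$, and would have a simple quotient; as in Step 10 of Section 9 this would split off, against maximality.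

**Step 5: contradiction.** By Step 4 and (12), $(V\otimes U)^H=0$ for all $U\in\operatorname{rep}H$. But $V$ contains a simple $H$-submodule $s$, and $(V\otimes s^*)^H\supseteq(s\otimes s^*)^H\neq0$. Hence $R$ is a radical ring. $\blacksquare$

This proves Theorem B. With Theorem A it gives Theorem C by Section 4, and Theorem C gives Theorem D by Section 3: both parts of Theorem 2.7 hold without the inner hypothesis.
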